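# Jordan manifolds whose JB\*-triple fibers are not all isomorphic

## 1. JB\*-triples

A bounded operator $T$ on a complex Banach space is called hermitian if $e^{i\tau T}$ is isometric for every $\tau\in\mathbb R$. On a Hilbert space these are the self-adjoint operators.

**Definition (JB\*-triple).** A JB\*-triple is a complex Banach space $(Z,\|\cdot\|)$ with a continuous triple product $\{xyz\}$ that is symmetric and bilinear in $x,z$, conjugate-linear in $y$, and satisfies
$$\{ab\{xyz\}\}=\{\{abx\}yz\}-\{x\{bay\}z\}+\{xy\{abz\}\}\quad\text{(Jordan identity)},$$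
$$\|\{xxx\}\|=\|x\|^3\quad\text{($C^*$-condition)}.$$
In addition, for every $a\in Z$ the operator $D(a):x\mapsto\{aax\}$ must be hermitian on $(Z,\|\cdot\|)$ with spectrum $\sigma(D(a))\subset[0,\infty)$. This is the standard definition due to Kaup.

The condition on $D(a)$ will always be checked in the same way.

**Fact 1.** Let $D$ be a bounded operator on a complex Banach space such that $e^{i\tau D}$ is isometric for all $\tau\in\mathbb R$ and $\|e^{-\tau D}\|\le1$ for all $\tau\ge0$. Then $D$ is hermitian and $\sigma(D)\subset[0,\infty)$.

Hermiticity is the first hypothesis. If $\lambda\in\sigma(D)$, then $e^{i\tau\lambda}\in\sigma(e^{i\tau D})$ by the spectral mapping theorem, so $|e^{i\tau\lambda}|\le1$ for all real $\tau$, of either sign, and hence $\lambda\in\mathbb R$. Likewise $e^{-\tau\lambda}\in\sigma(e^{-\tau D})$, so $e^{-\tau\lambda}\le1$ for all $\tau\ge0$, and hence $\lambda\ge0$.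

**Example 1 (Hilbert spaces).** Let $H$ be a complex Hilbert space, with inner product linear in the first variable, and put
$$\{xyz\}=\tfrac12\big(\langle x,y\rangle z+\langle z,y\rangle x\big).$$
This is a JB\*-triple in the Hilbert norm. Symmetry, (conjugate-)linearity and continuity are visible. For the Jordan identity put $T=\{ab\,\cdot\}=\frac12(\langle a,b\rangle I+\langle\cdot,b\rangle a)$. Since
$$\langle Tx,y\rangle=\tfrac12\big(\langle a,b\rangle\langle x,y\rangle+\langle x,b\rangle\langle a,y\rangle\big)=\Big\langle x,\ \tfrac12\big(\langle b,a\rangle y+\langle y,a\rangle b\big)\Big\rangle,$$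
the adjoint is $T^*=\{ba\,\cdot\}$. So the right-hand side of the Jordan identity is
$$\tfrac12\big(\langle Tx,y\rangle z+\langle z,y\rangle Tx-\langle x,T^*y\rangle z-\langle z,T^*y\rangle x+\langle x,y\rangle Tz+\langle Tz,y\rangle x\big).$$
Here $\langle x,T^*y\rangle=\langle Tx,y\rangle$ and $\langle z,T^*y\rangle=\langle Tz,y\rangle$, so four terms cancel, and what remains is $\frac12(\langle z,y\rangle Tx+\langle x,y\rangle Tz)=T\{xyz\}$. Next, $\{xxx\}=\|x\|^2x$ gives the $C^*$-condition. Finally $D(a)=\frac12(\|a\|^2I+\langle\cdot,a\rangle a)$ is self-adjoint and positive, so $e^{i\tau D(a)}$ is unitary and $e^{-\tau D(a)}$ is a contraction for $\tau\ge0$. Fact 1 applies.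

**Example 2 (C\*-algebras).** A C\*-algebra is a JB\*-triple under $\{xyz\}=\frac12(xy^*z+zy^*x)$. For the Jordan identity put $L=\frac12ab^*$ and $R=\frac12b^*a$. Then $\{abx\}=Lx+xR=:Tx$ and $\{bay\}=L^*y+yR^*=:T'y$, so $(T'y)^*=y^*L+Ry^*$, and
$$(Tx)y^*z-x(T'y)^*z+xy^*(Tz)=Lxy^*z+xRy^*z-xy^*Lz-xRy^*z+xy^*Lz+xy^*zR=T(xy^*z).$$
Interchanging $x$ and $z$ and averaging gives the identity. Next, $\|xx^*x\|^2=\|(x^*x)^3\|=\|x\|^6$. Finally $D(a)x=\frac12(aa^*x+xa^*a)$, and left and right multiplications commute, so $e^{\zeta D(a)}x=e^{\zeta aa^*/2}\,x\,e^{\zeta a^*a/2}$ for $\zeta\in\mathbb C$. For $\zeta=i\tau$ the outer factors are unitaries of the unitization, and for $\zeta=-\tau\le0$ they have norm at most $1$. Fact 1 applies.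

## 2. Jordan manifolds and isomorphism of their members

**Definition (real J-triple product).** A real J-triple product on a real Banach space $E$ is a real-trilinear map $E^3\to E$, $(x,y,z)\mapsto\{xyz\}$, that is symmetric in $x,z$ and satisfies the Jordan identity.

**Example 3.** On the real plane $\mathbb C$ and for $\lambda\in\mathbb R$, put $\{xyz\}_\lambda=\lambda x\bar yz$. For $\lambda=1$ this is Example 1 with $H=\mathbb C$. Both sides of the Jordan identity are quadratic in the product, so it holds for every $\lambda$.

**Definition (Jordan manifold).** A triple $(\mathcal M,\mathcal A,\mathcal P)$ is a Jordan manifold if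

- $(\mathcal M,\mathcal A)$ is a connected real $\mathcal C^\infty$ Banach manifold;
- $\mathcal P=\{\{\dots\}_p:p\in\mathcal M\}$, where each $\{\dots\}_p$ is a real J-triple product on the tangent space $T_p\mathcal M$;
- the map $(p,x,y,z)\mapsto\{xyz\}_p$ is smooth on the fiber product $\{(p,x,y,z):p\in\mathcal M,\ x,y,z\in T_p\mathcal M\}$, that is, on the Whitney sum $T\mathcal M\oplus T\mathcal M\oplus T\mathcal M$.

**Example 4.** Let $\mathcal M=\mathbb C$ as a real manifold, so $T_p\mathcal M=\mathbb C$, and let $\{xyz\}_p=\lambda(p)x\bar yz$ with a smooth function $\lambda:\mathcal M\to\mathbb R$. By Example 3 this is a Jordan manifold.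

**Definition (JB\*-triple product).** A member $\{\dots\}_p$ of $\mathcal P$ is called a JB\*-triple product if $T_p\mathcal M$ admits a complex structure (a continuous real-linear $J$ with $J^2=-\mathrm{id}$, giving the complex scalar multiplication) and a complete norm $\|\cdot\|$ inducing the given Banach topology of $T_p\mathcal M$, such that $(T_p\mathcal M,\|\cdot\|,\{\dots\}_p)$ is a JB\*-triple.

**Example 5.** The product $\{\dots\}_\lambda$ of Example 3 is a JB\*-triple product exactly when $\lambda>0$. If $\lambda>0$, take the usual complex structure and $\|x\|=\lambda^{1/2}|x|$: then $\|\{xxx\}_\lambda\|=\lambda^{3/2}|x|^3=\|x\|^3$, and $D(a)$ is multiplication by $\lambda|a|^2\ge0$. If $\lambda=0$, the $C^*$-condition fails for every norm. If $\lambda<0$ and $a\ne0$, then $D(a)$ is multiplication by the real number $\lambda|a|^2<0$, which is its spectrum for every complex structure.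

**Definition (isomorphic members).** Two members $\{\dots\}_p$ and $\{\dots\}_q$ of $\mathcal P$ are isomorphic if there is a real-linear topological isomorphism $\Phi:T_p\mathcal M\to T_q\mathcal M$ (a continuous bijection with continuous inverse) such that $\Phi\{xyz\}_p=\{(\Phi x)(\Phi y)(\Phi z)\}_q$ for all $x,y,z\in T_p\mathcal M$.

**Example 6.** For $\lambda,\mu>0$ the map $\Phi x=(\lambda/\mu)^{1/2}x$ is an isomorphism from $\{\dots\}_\lambda$ to $\{\dots\}_\mu$, since $\mu(\lambda/\mu)^{3/2}=(\lambda/\mu)^{1/2}\lambda$. So in Example 4 with $\lambda(p)>0$ everywhere, all members are isomorphic.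

Now we can ask the question. In a Jordan manifold the triple product varies smoothly from point to point. If every member is a JB\*-triple product, is it always the same one, up to isomorphism? In finite dimensions it is.

**Known theorem (Stachó–Werner).** If the members of $\mathcal P$ are finite dimensional JB\*-triple products, then they are isomorphic.

**Conjecture.** The condition $\dim(\mathcal M)<\infty$ can be dropped: if $(\mathcal M,\mathcal A,\mathcal P)$ is a Jordan manifold, possibly infinite dimensional, in which every member of $\mathcal P$ is a JB\*-triple product, then all the members of $\mathcal P$ are isomorphic.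

The problem is taken from "Jordan Manifolds", http://www.math.u-szeged.hu/~stacho/IASI/stacho.pdf. We shall prove, in ZFC, that the conjecture is false.

## 3. Moving an inner product by a square root

Try first a Hilbert space $H$ with a second, equivalent inner product $\langle x,y\rangle'=\langle Sx,y\rangle$, where $S$ is positive and invertible. Then $\Phi=S^{1/2}$ satisfies $\langle\Phi x,\Phi y\rangle=\langle x,y\rangle'$, so
$$\Phi\{xyz\}'=\tfrac12\big(\langle\Phi x,\Phi y\rangle\Phi z+\langle\Phi z,\Phi y\rangle\Phi x\big)=\{\Phi x\,\Phi y\,\Phi z\}.$$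
Hence letting the inner product vary on a Hilbert space never changes the isomorphism class.

The two-dimensional case will be used throughout. Let $e_0,e_1$ be the standard basis of $\mathbb C^2$, let $|v|$ be the usual norm, and for $r\in(-1,1)$ put
$$\langle v,w\rangle_r=v_0\bar w_0+v_1\bar w_1+r(v_0\bar w_1+v_1\bar w_0),\qquad |v|_r=\langle v,v\rangle_r^{1/2}.$$
Since $|v|_r^2=|v|^2+2r\operatorname{Re}(v_0\bar v_1)$ and $2|v_0\bar v_1|\le|v|^2$, we have
$$(1-|r|)|v|^2\le|v|_r^2\le(1+|r|)|v|^2.\tag{1}$$
So this is an inner product. It has $\langle e_0,e_0\rangle_r=\langle e_1,e_1\rangle_r=1$ and $\langle e_0,e_1\rangle_r=r$: the parameter $r$ is the angle between two fixed lines. Here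
$$S_r=\begin{pmatrix}1&r\\ r&1\end{pmatrix},\quad S_r^{1/2}=\begin{pmatrix}a&b\\ b&a\end{pmatrix},\quad a=\tfrac12\big(\sqrt{1+r}+\sqrt{1-r}\big),\quad b=\tfrac12\big(\sqrt{1+r}-\sqrt{1-r}\big),$$
because $a^2+b^2=1$ and $2ab=r$.

Next take infinitely many copies. Let $N$ be a countable set and use the product of Example 1, with $\langle\cdot,\cdot\rangle_r$, at each $n\in N$, on $c_0(N,\mathbb C^2)$ or on $\ell^\infty(N,\mathbb C^2)$. Applying $S_r^{1/2}$ at every $n$ maps each of these spaces onto itself and carries the product with parameter $r$ to the one with parameter $0$. Again there is only one class.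

To block this map, pass to a subspace $E$ of $\ell^\infty(N,\mathbb C^2)$ whose elements are required to converge, along certain infinite sets $A\subset N$, to a limit in the line $\mathbb Ce_0$, and along other sets to a limit in $\mathbb Ce_1$. If $1_Ae_0\in E$ for a set $A$ of the first kind, then $S_r^{1/2}$ sends it to $1_A(ae_0+be_1)$, and for $r\neq0$ we have $b\ne0$, so the image is not in $E$. The square root has stopped working: the lines have to be kept, and they include the angle $r$.

This by itself proves nothing. An isomorphism need not use the same matrix at every $n$, and it may permute $N$. Moreover, each set $A$ sees only one of the two lines, and one line alone carries no angle. Section 6 will show that the idea does fail for careless choices of the sets. First we state the theorem and build the spaces.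

## 4. A segment of products with continuum many classes

**Theorem A.** There are a complex Banach space $E$ and continuous real-trilinear maps $P,B:E^3\to E$ such that, for each $r\in(-1,1)$, $\{xyz\}_r:=P(x,y,z)+rB(x,y,z)$ is a JB\*-triple product on $E$ (given complex structure, an equivalent norm), and for $r,s\in(-1,1)$ the following are equivalent:

- (i) there is a real-linear bijection $\Phi:E\to E$, continuous or not, with $\Phi\{xyz\}_r=\{\Phi x\,\Phi y\,\Phi z\}_s$ for all $x,y,z$;
- (ii) $|r|=|s|$.

**Corollary.** Let $\mathcal M=E$, regarded as a real Banach manifold with $T_p\mathcal M=E$. Let $\ell\ne0$ be a continuous real-linear functional on $E$, let $\rho(p)=\ell(p)/\sqrt{1+\ell(p)^2}$, and let $\{xyz\}_p:=P(x,y,z)+\rho(p)B(x,y,z)$. This is a Jordan manifold all of whose members are JB\*-triple products, and the members at $p,q$ are isomorphic iff $|\rho(p)|=|\rho(q)|$. Since $\rho(E)=(-1,1)$, the conjecture fails.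

The isomorphism classes of members are thus indexed by $|\rho|\in[0,1)$, and there are continuum many. Here is how the Corollary follows.

The manifold $\mathcal M$ is connected, being a vector space. The map $(p,x,y,z)\mapsto P(x,y,z)+\rho(p)B(x,y,z)$ is smooth, because continuous trilinear maps are smooth and $\rho$ is smooth. Each member is a JB\*-triple product by Theorem A. If $|\rho(p)|\ne|\rho(q)|$, then (i)⇒(ii) excludes even a discontinuous isomorphism. If $|\rho(p)|=|\rho(q)|$, the isomorphism that we shall write down in Step 6 of the proof is a topological one. Finally $\ell(E)=\mathbb R$, and $t\mapsto t/\sqrt{1+t^2}$ maps $\mathbb R$ onto $(-1,1)$. $\square$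

## 5. Almost disjoint branches and the spaces $E^\varepsilon$

Let $N=\bigcup_{k\ge0}\{0,1\}^k$ be the countable set of finite $0$-$1$ words, and let $\Gamma=\{0,1\}^{\mathbb N}$, so $|\Gamma|=2^{\aleph_0}$. For $\gamma\in\Gamma$ let $A_\gamma\subset N$ be the set of finite initial segments of $\gamma$: a branch of the binary tree. Each $A_\gamma$ is infinite, and $A_\gamma\cap A_\delta$ is finite for $\gamma\ne\delta$, because the common initial segments end where the sequences first differ. For instance, the branches of $0000\dots$ and $0100\dots$ share only the empty word and the word $0$. So a countable set carries continuum many infinite subsets that are pairwise almost disjoint.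

A coloring is a function $\varepsilon\in\{0,1\}^\Gamma$; it says which of the lines $\mathbb Ce_0,\mathbb Ce_1$ is attached to each branch. For a coloring $\varepsilon$ and $i\in\{0,1\}$ put
$$X_i=X_i^\varepsilon:=\overline{c_0(N)+\operatorname{span}\{1_{A_\gamma}:\varepsilon_\gamma=i\}}\subset\ell^\infty(N),\qquad E=E^\varepsilon:=X_0\oplus X_1\subset\ell^\infty(N,\mathbb C^2).$$
This is a closed complex subspace. Write $x=(x_0,x_1)\in E$ and $x(n)=(x_0(n),x_1(n))\in\mathbb C^2$, and put $f_\gamma=f_\gamma^\varepsilon:=e_{\varepsilon_\gamma}$. Then $E$ is the closure of $c_0(N,\mathbb C^2)+\operatorname{span}\{1_{A_\gamma}f_\gamma:\gamma\in\Gamma\}$. It is non-separable: for $\gamma\neq\delta$ there is $n\in A_\gamma\setminus A_\delta$, so the vectors $1_{A_\gamma}f_\gamma$ are at mutual distance at least $1$. On $E$ we use, pointwise on $N$,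
$$\{xyz\}_r(n)=\tfrac12\big(\langle x(n),y(n)\rangle_r\,z(n)+\langle z(n),y(n)\rangle_r\,x(n)\big).\tag{2}$$
Since $\langle v,w\rangle_r$ is affine in $r$, so is the product: $\{xyz\}_r=P(x,y,z)+rB(x,y,z)$.

**Step 1. $P$ and $B$ map $E^3$ into $E$.** This step makes sure that $E$ is closed under the products, for every coloring.

For each index $k$, the $k$-th coordinates of $P(x,y,z)$ and $B(x,y,z)$ are linear combinations of functions $x_i\bar y_jz_k$ and $z_i\bar y_jx_k$. So it suffices to show that $x_i\bar y_jz_k\in X_k$ whenever $x_i\in X_i$, $y_j\in X_j$, $z_k\in X_k$.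

Two observations are needed. First, each $X_i$ is a self-adjoint subalgebra of $\ell^\infty(N)$ containing $c_0(N)$. The generators are closed under conjugation; $c_0(N)$ is an ideal of $\ell^\infty(N)$; and $1_{A_\gamma}1_{A_\delta}$ is $1_{A_\gamma}$ if $\gamma=\delta$ and has finite support otherwise. So the span of the generators is closed under products, and by continuity so is its closure. Second, $X_0X_1\subset c_0(N)$: if $\varepsilon_\gamma=0$ and $\varepsilon_\delta=1$, then $\gamma\ne\delta$, so $1_{A_\gamma}1_{A_\delta}$ has finite support; products with a factor in $c_0(N)$ are in $c_0(N)$; and $c_0(N)$ is closed.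

If $i=j=k$, the product $x_i\bar y_jz_k$ is in $X_k$, a self-adjoint algebra. If $i\ne j$, then $x_i\bar y_j\in X_iX_j\subset c_0(N)$, so the product is in $c_0(N)\subset X_k$. If $i=j\ne k$, then $x_i\bar y_i\in X_i$, so the product is in $X_iX_k\subset c_0(N)\subset X_k$. Clearly $P,B$ are continuous and real-trilinear.

**Step 2. $(E,\|\cdot\|_r,\{\dots\}_r)$ is a JB\*-triple, where $\|x\|_r=\sup_n|x(n)|_r$.** This step verifies the axioms; each is a pointwise statement plus a supremum.

By (1) the norm is equivalent to the sup norm, hence complete on $E$. Symmetry, (conjugate-)linearity and continuity are clear. The Jordan identity can be checked at each $n$, where it is Example 1 for $(\mathbb C^2,\langle\cdot,\cdot\rangle_r)$. Since $\{xxx\}_r(n)=|x(n)|_r^2\,x(n)$, we have $|\{xxx\}_r(n)|_r=|x(n)|_r^3$, and the supremum over $n$ gives the $C^*$-condition. The operator $D(a)$ acts at $n$ by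
$$D_n=\tfrac12\big(|a(n)|_r^2\,I+\langle\cdot,a(n)\rangle_r\,a(n)\big),$$
which is positive and self-adjoint on $(\mathbb C^2,\langle\cdot,\cdot\rangle_r)$. So $e^{i\tau D(a)}$ acts at each $n$ by the unitary $e^{i\tau D_n}$ and is isometric on $E$, and for $\tau\ge0$ the operator $e^{-\tau D(a)}$ acts at each $n$ by a contraction, so $\|e^{-\tau D(a)}\|\le1$. Fact 1 finishes the step.

Write $E_r=E_r^\varepsilon$ for $E^\varepsilon$ with the product $\{\dots\}_r$. The first half of Theorem A now holds for every coloring. The coloring has to be chosen so that (i)⇒(ii) is true.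

## 6. Separated colorings, and why to count

Some colorings do not work. Suppose that a set $S\subset N$ separates the colors:
$$A_\gamma\setminus S\ \text{is finite if}\ \varepsilon_\gamma=0,\qquad A_\gamma\cap S\ \text{is finite if}\ \varepsilon_\gamma=1.$$
Then $E_r\cong E_0$ for every $r\in(-1,1)$. Indeed, put $\kappa=\sqrt{1-r^2}$ and let $g_n$ be the linear map of $\mathbb C^2$ with
$$g_n(e_0)=e_0,\ \ g_n(e_1)=re_0+\kappa e_1\quad(n\in S),\qquad g_n(e_0)=\kappa e_0+re_1,\ \ g_n(e_1)=e_1\quad(n\notin S).$$
In both cases the images are unit vectors for $\langle\cdot,\cdot\rangle_0$ with inner product $r$, so $\langle g_nv,g_nw\rangle_0=\langle v,w\rangle_r$ for all $v,w$. Only two matrices occur, so $\varphi(x)(n)=g_n(x(n))$ is a linear homeomorphism of $\ell^\infty(N,\mathbb C^2)$. It maps $c_0(N,\mathbb C^2)$ onto itself, and $\varphi(1_{A_\gamma}f_\gamma)-1_{A_\gamma}f_\gamma$ has finite support, because $g_n(f_\gamma)=f_\gamma$ for all but finitely many $n\in A_\gamma$. So $\varphi$ maps $c_0(N,\mathbb C^2)+\operatorname{span}\{1_{A_\gamma}f_\gamma\}$ onto itself, hence $E$ onto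 $E$, and $\varphi:E_r\to E_0$ is an isomorphism.

Examples of separated colorings are the constant coloring $0$ (take $S=N$) and the coloring of $\gamma$ by its first digit (take $S$ to be the set of words that begin with $0$).

How many separated colorings are there? A separating set $S$ determines $\varepsilon$, since $\varepsilon_\gamma=0$ exactly when $A_\gamma\setminus S$ is finite. There are only $2^{\aleph_0}$ subsets of $N$, but there are $2^{2^{\aleph_0}}$ colorings. So most colorings are not separated, and we see this without exhibiting one.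

This tells us what to aim for. Show that any isomorphism $E_r\to E_s$, however wild, is encoded by a countable amount of data, so that there are at most $2^{\aleph_0}$ possible data. Then show that, when $|r|\ne|s|$, the data determine the coloring. The second point also resolves the difficulty that a branch sees only one line: we compare two colorings $\varepsilon,\varepsilon'$ with the same data, and on a branch where they differ both lines are seen at once.

## 7. Limits along branches

Write $\lim_{n\in A_\gamma}y(n)=L$ if for every $\eta>0$ we have $|y(n)-L|<\eta$ for all but finitely many $n\in A_\gamma$.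

**Step 3. (a) For $x\in E^\varepsilon$ and $\gamma\in\Gamma$, $\lim_{n\in A_\gamma}x(n)$ exists and lies in $\mathbb Cf_\gamma$. (b) If all these limits vanish, then $x\in c_0(N,\mathbb C^2)$.** This step makes precise that the coloring prescribes the lines at infinity, and that nothing else of $x$ survives at infinity.

(a) It suffices to show that for $y\in X_i$ the limit along $A_\gamma$ exists, and is $0$ if $\varepsilon_\gamma\ne i$. For $y\in c_0(N)$ the limit is $0$. For $y=1_{A_\delta}$ it is $1$ if $\delta=\gamma$, and $0$ if $\delta\ne\gamma$ since $A_\gamma\cap A_\delta$ is finite; if $\varepsilon_\delta=i\ne\varepsilon_\gamma$, then $\delta\neq\gamma$. So both statements hold on the span of the generators. Both pass to uniform limits: the functions that converge along $A_\gamma$ form a closed subspace of $\ell^\infty(N)$, and the limit is a continuous functional on it.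

(b) It suffices to treat each coordinate. Let $y\in X_i$ have all limits zero and let $\eta>0$. Choose $h=k+\sum_{\gamma\in F}c_\gamma1_{A_\gamma}$ with $k\in c_0(N)$, $F$ finite and $\|y-h\|_\infty<\eta$. For $\gamma\in F$ the limit of $h$ along $A_\gamma$ is $c_\gamma$ and that of $y$ is $0$, so $|c_\gamma|\le\eta$. Outside a finite subset of $N$ the sets $A_\gamma$, $\gamma\in F$, are disjoint, so there $|h|\le|k|+\eta$. Hence $\limsup|h|\le\eta$ and $\limsup|y|\le2\eta$, where $\limsup$ is taken as $n$ leaves the finite subsets of $N$. As $\eta$ was arbitrary, $y\in c_0(N)$.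

## 8. Every isomorphism acts coordinatewise

**Step 4. Structure of isomorphisms.** This step encodes an isomorphism by a permutation of $N$ and a sequence of maps of $\mathbb C^2$.

Let $\varphi:E_r\to E_s$ be a real-linear bijection preserving triple products. No continuity is assumed. For $v\in\mathbb C^2$ let $\delta_nv\in E$ be the element with value $v$ at $n$ and $0$ elsewhere, and let $F_n=\{\delta_nv:v\in\mathbb C^2\}$. Call a real subspace $J\subset E_r$ an ideal if $\{EEJ\}_r+\{EJE\}_r\subset J$. Each $F_n$ is an ideal: by (2), if one of the three factors vanishes at $m$, so does the product. Another ideal is $c_0(N,\mathbb C^2)$, for a similar reason.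

*Every nonzero ideal $J$ contains some $F_n$.* Take $x\in J$ with $x(n)\ne0$. For $v\in\mathbb C^2$ with $c:=\langle v,x(n)\rangle_r\ne0$ and for $\alpha\in\mathbb C$,
$$J\ni\{\alpha\delta_nv,\,x,\,\alpha\delta_nv\}_r=\alpha^2c\,\delta_nv.$$
Every complex number has the form $\alpha^2c$, so $\mathbb C\,\delta_nv\subset J$. The vectors $v$ with $\langle v,x(n)\rangle_r\ne0$ form the complement of a line, so they span $\mathbb C^2$, and $F_n\subset J$.

*The $F_n$ are exactly the minimal nonzero ideals.* A nonzero ideal inside $F_n$ contains some $F_m$, so $m=n$ and it is $F_n$. Conversely, a minimal nonzero ideal contains some $F_n$ and so equals it. The same is true in $E_s$.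

Since $\varphi$ and $\varphi^{-1}$ map ideals to ideals, $\varphi$ permutes the minimal nonzero ideals. So there are a permutation $\pi$ of $N$ and real-linear bijections $g_n:\mathbb C^2\to\mathbb C^2$ with
$$\varphi(\delta_nv)=\delta_{\pi(n)}g_n(v),$$
and each $g_n$ is an isomorphism from the triple $(\mathbb C^2,\langle\cdot,\cdot\rangle_r)$ onto the triple $(\mathbb C^2,\langle\cdot,\cdot\rangle_s)$. We call $(\pi,g)$, with $g=(g_n)_{n\in N}$, the data of $\varphi$.

*The data describe $\varphi$ on all of $E$, not only on the $F_n$: for all $x\in E$ and $n\in N$,*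
$$\varphi(x)(\pi(n))=g_n(x(n)).\tag{3}$$
Put $w=x-\delta_nx(n)\in E$. Then $w(n)=0$, so $\{F_n\,w\,F_n\}_r=0$, and applying $\varphi$ gives $\{F_{\pi(n)}\,\varphi(w)\,F_{\pi(n)}\}_s=0$. In particular $\langle v,\varphi(w)(\pi(n))\rangle_s\,v=0$ for all $v\in\mathbb C^2$, so $\varphi(w)(\pi(n))=0$. Since $\varphi(x)=\varphi(w)+\delta_{\pi(n)}g_n(x(n))$, this is (3).

*The maps $g_n$ preserve lengths and absolute values of inner products: for all $v,w\in\mathbb C^2$,*
$$|g_nv|_s=|v|_r,\qquad|\langle g_nv,g_nw\rangle_s|=|\langle v,w\rangle_r|.\tag{4}$$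
Let $v\ne0$; the case $v=0$ is trivial. Apply $g_n$ to $\{vvv\}_r=|v|_r^2\,v$. As $|v|_r^2$ is real and $g_n$ is real-linear, $|v|_r^2\,g_nv=\{g_nv\,g_nv\,g_nv\}_s=|g_nv|_s^2\,g_nv$, and $g_nv\neq0$, so the first equality follows. Next, $\{vwv\}_r=\langle v,w\rangle_r\,v$. Using the first equality for this vector,
$$|\langle v,w\rangle_r|\,|v|_r=|g_n\{vwv\}_r|_s=|\{g_nv\,g_nw\,g_nv\}_s|_s=|\langle g_nv,g_nw\rangle_s|\,|g_nv|_s,$$
and dividing by $|v|_r=|g_nv|_s$ gives the second equality. (We need absolute values here, as $g_n$ is only real-linear.)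

## 9. The data determine the coloring

**Step 5. Choice of the coloring.** This step compares two colorings with the same data and then counts. Fix $r,s\in(-1,1)$ with $|r|\ne|s|$.

**Claim.** If $\varphi:E_r^\varepsilon\to E_s^\varepsilon$ and $\varphi':E_r^{\varepsilon'}\to E_s^{\varepsilon'}$ are real-linear triple isomorphisms with the same data $(\pi,g)$, then $\varepsilon=\varepsilon'$.

Suppose instead that $\varepsilon_\gamma\ne\varepsilon'_\gamma$ for some $\gamma$. Write $f_\bullet=f_\bullet^\varepsilon$ and $f'_\bullet=f_\bullet^{\varepsilon'}$, so that $f_\gamma,f'_\gamma$ are $e_0,e_1$ in some order. Put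
$$z=\varphi(1_{A_\gamma}f_\gamma)\in E^\varepsilon,\qquad z'=\varphi'(1_{A_\gamma}f'_\gamma)\in E^{\varepsilon'}.$$
By (3), $z(\pi(n))=g_n(f_\gamma)$ and $z'(\pi(n))=g_n(f'_\gamma)$ for $n\in A_\gamma$, with the same $g_n$ in both, and $z,z'$ vanish off $\pi(A_\gamma)$. By (4), $|z(m)|_s=|z'(m)|_s=1$ for $m\in\pi(A_\gamma)$.

*A branch on which $z$ survives.* Since $\pi(A_\gamma)$ is infinite, $z\notin c_0(N,\mathbb C^2)$. By Step 3 for $E^\varepsilon$ there are $\delta\in\Gamma$ and $c\in\mathbb C$ with $\lim_{m\in A_\delta}z(m)=cf_\delta\ne0$. As $|z(m)|_s\in\{0,1\}$ for every $m$, we get $|z(m)|_s=1$ for all but finitely many $m\in A_\delta$. So $A_\delta\setminus\pi(A_\gamma)$ is finite, and $|c|=|cf_\delta|_s=1$.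

*On the same branch $z'$ survives.* By Step 3 for $E^{\varepsilon'}$, $\lim_{m\in A_\delta}z'(m)=c'f'_\delta$ for some $c'\in\mathbb C$. As all but finitely many $m\in A_\delta$ lie in $\pi(A_\gamma)$, where $|z'(m)|_s=1$, we get $|c'|=1$.

*The angle.* By (4), for $m=\pi(n)$ with $n\in A_\gamma$,
$$|\langle z(m),z'(m)\rangle_s|=|\langle f_\gamma,f'_\gamma\rangle_r|=|\langle e_0,e_1\rangle_r|=|r|.$$
Letting $m\to\infty$ in $A_\delta$ gives
$$|r|=|c\,\overline{c'}\,\langle f_\delta,f'_\delta\rangle_s|=|\langle f_\delta,f'_\delta\rangle_s|\in\{1,|s|\},$$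
with the value $1$ if $\varepsilon_\delta=\varepsilon'_\delta$ and $|s|$ otherwise. But $|r|<1$ and $|r|\ne|s|$. This contradiction proves the Claim.

*Counting.* There are $2^{\aleph_0}$ permutations of $N$ at most, and $2^{\aleph_0}$ sequences of real-linear maps of $\mathbb C^2$, so at most $2^{\aleph_0}$ data $(\pi,g)$. For each $\varepsilon$ with $E_r^\varepsilon\cong E_s^\varepsilon$ (real-linear triple isomorphism) choose an isomorphism and take its data. By the Claim this is an injective function of $\varepsilon$. So for each pair $(r,s)$ with $|r|\ne|s|$, at most $2^{\aleph_0}$ colorings satisfy $E^\varepsilon_r\cong E^\varepsilon_s$. Taking the union over all $2^{\aleph_0}$ pairs, at most $2^{\aleph_0}$ colorings are bad for some pair. As $|\{0,1\}^\Gamma|=2^{2^{\aleph_0}}>2^{\aleph_0}$, there is a coloring $\varepsilon$ such that $E_r^\varepsilon\not\cong E_s^\varepsilon$ whenever $|r|\ne|s|$. Fix it and set $E=E^\varepsilon$. This proves (i)⇒(ii).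

**Step 6. (ii)⇒(i).** This step supplies the remaining isomorphisms, which are topological. If $s=r$, take the identity. If $s=-r$, the map $U(x_0,x_1)=(x_0,-x_1)$ is a topological linear automorphism of $E=X_0\oplus X_1$, and pointwise $\langle Ux,Uy\rangle_{-r}=\langle x,y\rangle_r$. So $U$ is an isomorphism $E_r\to E_{-r}$. This completes the proof of Theorem A, and with it the Corollary. $\blacksquare$

**Remark.** The proof shows that all but at most $2^{\aleph_0}$ of the $2^{2^{\aleph_0}}$ colorings work. By Section 6 the separated colorings are among the exceptions. Separable $E$ is not addressed here.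

## 10. The same failure for C\*-algebras

**Theorem B.** There are a Banach space $A$ with a fixed continuous involution and a real-analytic (in operator norm) family $m_t$, $t\in(0,\frac\pi2)$, of associative products on $A$, each making $A$ a C\*-algebra in an equivalent norm (an extension of $c_0(\Gamma)$ by $c_0(\mathbb N,M_2)$), such that for $t\ne s$ the C\*-algebras $(A,m_t)$, $(A,m_s)$ are not isomorphic, even as real Jordan triples under $\{xyz\}=\frac12(xy^*z+zy^*x)$.

Each C\*-algebra is a JB\*-triple under this product (Kaup, Math. Z. 183 (1983); see also Example 2). Hence $\mathcal M=A$, with $\{\dots\}_p$ formed from $m_{\theta(p)}$, where $\theta:A\to(0,\frac\pi2)$ is smooth and surjective, is again a counterexample to the conjecture. For instance, take $\theta=\frac\pi4(1+\rho)$ with $\rho$ formed on $A$ as in the Corollary; smoothness of $(p,x,y,z)\mapsto\{xyz\}_p$ follows from that of $t\mapsto m_t$.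

The proof replaces the two lines in $\mathbb C^2$ by two rank-one projections in $M_2=M_2(\mathbb C)$, and the angle by a trace. Keep $N$, $\Gamma$, $A_\gamma$ and the colorings.

**Step B1. The algebras.** This step builds the C\*-algebras $A_t$ and puts all of them on one Banach space.

Let $q^0(t)=e_{11}$, and let
$$q^1(t)=\begin{pmatrix}\cos^2t&\cos t\sin t\\ \cos t\sin t&\sin^2t\end{pmatrix}$$
be the projection onto $\mathbb C(\cos t,\sin t)$, so $\operatorname{tr}(q^0(t)q^1(t))=\cos^2t$. For a coloring $\varepsilon$ put $q_\gamma(t)=q^{\varepsilon_\gamma}(t)$, and let $A_t=A_t^\varepsilon$ be the closed span in $\ell^\infty(N,M_2)$ of $c_0(N,M_2)$ and $\{1_{A_\gamma}q_\gamma(t):\gamma\in\Gamma\}$. The generators $1_{A_\gamma}q_\gamma(t)$ are projections, and the product of two different ones has finite support. So $A_t$ is a C\*-subalgebra of $\ell^\infty(N,M_2)$.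

The self-adjoint matrices $e_{11},\ e_{22},\ i(e_{12}-e_{21}),\ q^1(t)$ form a basis of $M_2$, since the off-diagonal part of $q^1(t)$ is $\cos t\sin t\,(e_{12}+e_{21})$ with $\cos t\sin t\ne0$. Let $L_t\in GL(M_2)$ be the complex-linear map that fixes the first three and sends $q^1(\pi/4)$ to $q^1(t)$. It maps a self-adjoint basis to a self-adjoint basis, so it is $*$-preserving. Its matrix entries are real-analytic in $t$, and so are those of $L_t^{-1}$.

Let $W_t$ be the pointwise action of $L_t$ on $\ell^\infty(N,M_2)$. It is a linear homeomorphism, maps $c_0(N,M_2)$ onto itself, and sends $1_{A_\gamma}q_\gamma(\pi/4)$ to $1_{A_\gamma}q_\gamma(t)$, since $L_te_{11}=e_{11}$. Hence $W_t$ maps $A:=A_{\pi/4}$ onto $A_t$. Put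
$$m_t(x,y)=W_t^{-1}(W_tx\cdot W_ty)\quad\text{on }A,\text{ with norm }\|W_tx\|.$$
The involution of $A$ is the pointwise adjoint, for all $t$. Then $W_t:(A,m_t)\to A_t$ is an isomorphism of C\*-algebras, and the norm is equivalent to the given one.

For analyticity, note that $m_t$ is the pointwise action of the bilinear map $(a,b)\mapsto L_t^{-1}(L_ta\cdot L_tb)$ of $M_2$. This is a finite sum of fixed bilinear maps with real-analytic scalar coefficients. So $t\mapsto m_t$ is real-analytic in operator norm as a map into the bounded bilinear maps $A\times A\to\ell^\infty(N,M_2)$. Its values lie in the closed subspace of those with range in $A$. The Taylor coefficients arise from limits of difference quotients, so they lie in that subspace too, and the family is real-analytic there.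

**Step B2. Limits and the extension.** This step is the analogue of Step 3. For $z\in A_t$, $\lim_{A_\gamma}z$ exists and lies in $\mathbb Cq_\gamma(t)$; if all these limits vanish, then $z\in c_0(N,M_2)$.

The limit along $A_\gamma$ is $0$ on $c_0(N,M_2)$, is $q_\gamma(t)$ on $1_{A_\gamma}q_\gamma(t)$, and is $0$ on $1_{A_\delta}q_\delta(t)$ for $\delta\ne\gamma$; the first statement passes to uniform limits. If all limits of $z$ vanish and $\eta>0$, choose $h=k+\sum_{\gamma\in F}c_\gamma1_{A_\gamma}q_\gamma(t)$ with $k\in c_0(N,M_2)$, $F$ finite and $\|z-h\|<\eta$. As $\|q_\gamma(t)\|=1$, limits along $A_\gamma$ give $|c_\gamma|\le\eta$ for $\gamma\in F$. Since the $A_\gamma$, $\gamma\in F$, are disjoint outside a finite set, $\limsup\|h(n)\|\le\eta$ and $\limsup\|z(n)\|\le2\eta$. So $z\in c_0(N,M_2)$.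

Consequently, let $\psi(z)(\gamma)$ be defined by $\lim_{A_\gamma}z=\psi(z)(\gamma)q_\gamma(t)$. Since $q_\gamma(t)$ is a projection, $\psi:A_t\to\ell^\infty(\Gamma)$ is a $*$-homomorphism, with kernel $c_0(N,M_2)$. It maps the dense subspace $c_0(N,M_2)+\operatorname{span}\{1_{A_\gamma}q_\gamma(t)\}$ onto the finitely supported functions. As the range of a $*$-homomorphism is closed, the range is $c_0(\Gamma)$. So $A_t/c_0(N,M_2)\cong c_0(\Gamma)$, and $N$ is countable, so $c_0(N,M_2)\cong c_0(\mathbb N,M_2)$.

**Step B3. Isomorphisms act coordinatewise.** This step is the analogue of Step 4. Let $\varphi:A_t\to A_s$ be a real-linear bijection preserving $\{xyz\}=\frac12(xy^*z+zy^*x)$, and let $F_n=\delta_nM_2$, the elements supported at $n$. Ideals are defined as in Step 4, and each $F_n$ is an ideal since the product is pointwise.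

Let $J\neq0$ be an ideal and $x\in J$ with $x(n)\ne0$. For $y=vw^*$ with $v,w\in\mathbb C^2$ and $\lambda=w^*x(n)^*v\ne0$ we have $yx(n)^*y=\lambda y$, so for $\alpha\in\mathbb C$
$$J\ni\{\alpha\delta_ny,\,x,\,\alpha\delta_ny\}=\alpha^2\lambda\,\delta_ny,$$
and $\mathbb C\delta_ny\subset J$. Such $y$ span $M_2$: if the functional $\operatorname{tr}(b\,\cdot)$ annihilates all of them, then $w^*bv=0$ for all $(v,w)$ with $w^*x(n)^*v\ne0$. These pairs are dense, being the complement of the zero set of a nonzero real polynomial, so $w^*bv=0$ for all $v,w$, and $b=0$. Hence $F_n\subset J$, and as in Step 4 the $F_n$ are exactly the minimal nonzero ideals.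

So there are a permutation $\pi$ of $N$ and real-linear triple automorphisms $g_n$ of $M_2$ with $\varphi(\delta_ny)=\delta_{\pi(n)}g_n(y)$. To get (3) here, let $w=x-\delta_nx(n)$. Then $\{F_n\,w\,F_n\}=0$, so $\{F_{\pi(n)}\,\varphi(w)\,F_{\pi(n)}\}=0$. Taking $\delta_{\pi(n)}1$ for both outer factors gives $\varphi(w)(\pi(n))^*=0$. Hence
$$\varphi(x)(\pi(n))=g_n(x(n))\qquad(x\in A_t,\ n\in N).\tag{5}$$

**Step B4. An invariant of two rank-one partial isometries.** This step replaces (4). Let $g$ be a real-linear triple automorphism of $M_2$. Then $g$ maps rank-one partial isometries to rank-one partial isometries, and for any two of them, $e,f$,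
$$|\operatorname{tr}(g(f)^*g(e))|=|\operatorname{tr}(f^*e)|.\tag{6}$$

The partial isometries are the solutions of $\{eee\}=ee^*e=e$, so $g$ preserves them. For such $e$ the set $\{\{exe\}:x\in M_2\}=eM_2e$ is a real subspace of dimension $0$, $2$, $8$ according as $e$ has rank $0$, $1$, $2$: for rank one, $e=vw^*$ and $exe=(w^*xv)e$, which gives $\mathbb Ce$; for rank two, $e$ is unitary and $eM_2e=M_2$. Since $g$ maps $eM_2e$ onto $g(e)M_2g(e)$, it preserves the rank.

Now let $e=vw^*$ and $f$ be rank-one partial isometries. Then $\{efe\}=ef^*e=(w^*f^*v)e=\lambda e$ with $\lambda=\operatorname{tr}(f^*e)$. Apply $g$, and use the same formula for $g(e),g(f)$: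
$$g(\lambda e)=\mu\,g(e),\qquad\mu=\operatorname{tr}(g(f)^*g(e)).$$
Next apply $g$ to $\{\lambda e,\lambda e,\lambda e\}=|\lambda|^2\lambda e$. The left side becomes $\{\mu g(e),\mu g(e),\mu g(e)\}=|\mu|^2\mu\,g(e)$, and the right side becomes $|\lambda|^2g(\lambda e)=|\lambda|^2\mu\,g(e)$. So $|\mu|^2\mu=|\lambda|^2\mu$. If $\mu\ne0$, then $|\mu|=|\lambda|$. If $\mu=0$, then $g(\lambda e)=0$, so $\lambda=0$ by injectivity. This proves (6).

**Step B5. Counting.** This step is the analogue of Step 5. Fix $t\ne s$ in $(0,\frac\pi2)$. Suppose that isomorphisms $\varphi:A_t^\varepsilon\to A_s^\varepsilon$ and $\varphi':A_t^{\varepsilon'}\to A_s^{\varepsilon'}$ have the same data $(\pi,g)$ and that $\varepsilon_\gamma\ne\varepsilon'_\gamma$ for some $\gamma$. Write $q_\bullet,q'_\bullet$ for the projections belonging to $\varepsilon,\varepsilon'$, and put $z=\varphi(1_{A_\gamma}q_\gamma(t))$, $z'=\varphi'(1_{A_\gamma}q'_\gamma(t))$. By (5), $z(\pi(n))=g_n(q_\gamma(t))$ and $z'(\pi(n))=g_n(q'_\gamma(t))$ for $n\in A_\gamma$, and $z,z'$ vanish off $\pi(A_\gamma)$. By Step B4 the values on $\pi(A_\gamma)$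 are rank-one partial isometries, of norm $1$.

So $z\notin c_0(N,M_2)$, and by Step B2 there is $\delta\in\Gamma$ with $\lim_{A_\delta}z=cq_\delta(s)\ne0$. As $\|z(m)\|\in\{0,1\}$, we get $|c|=1$, and $A_\delta\setminus\pi(A_\gamma)$ is finite. Then $\|z'(m)\|=1$ for all but finitely many $m\in A_\delta$, so $\lim_{A_\delta}z'=c'q'_\delta(s)$ with $|c'|=1$. By (6), $|\operatorname{tr}(z'(m)^*z(m))|=|\operatorname{tr}(q'_\gamma(t)q_\gamma(t))|=\cos^2t$ for $m\in\pi(A_\gamma)$. Letting $m\to\infty$ in $A_\delta$,
$$\cos^2t=|\operatorname{tr}(q'_\delta(s)q_\delta(s))|\in\{1,\cos^2s\}.$$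
This is impossible for $t\ne s$ in $(0,\frac\pi2)$. So the data determine $\varepsilon$.

There are at most $2^{\aleph_0}$ data, so for each pair $t\neq s$ at most $2^{\aleph_0}$ colorings satisfy $A_t^\varepsilon\cong A_s^\varepsilon$ as real triples. The union over all $2^{\aleph_0}$ pairs has at most $2^{\aleph_0}$ elements, so some coloring works for all pairs $t\ne s$. An isomorphism of C\*-algebras is in particular a real-linear triple isomorphism, and $(A,m_t)\cong A_t$ via $W_t$, so Theorem B follows. Here too, all but at most $2^{\aleph_0}$ colorings work. $\blacksquare$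

## 11. Continuity of the JB\*-norm and the commutative case

**Theorem C.** Let $(\mathcal M,\mathcal A,\mathcal P)$ be a Jordan manifold all of whose members are JB\*-triple products. Then the JB\*-norm $\|\cdot\|_p$ on $T_p\mathcal M$ is uniquely determined by $\{\dots\}_p$, and $p\mapsto\|\cdot\|_p$ is continuous: in any chart, for $q$ near $p$,
$$(1-\eta)^{1/2}\|x\|_p\le\|x\|_q\le(1+\eta)^{1/2}\|x\|_p,\qquad\eta=\eta(p,q)\to0\ (q\to p).\tag{7}$$
If moreover each $T_p\mathcal M$, with a complex structure $J_p$ depending norm-continuously on $p$, is (complex-linearly) triple-isomorphic to some commutative C\*-algebra $C_0(\Omega_p)$, then all members are isomorphic.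

As in Section 2, isomorphisms are topological. We may assume that the tangent spaces are not $0$.

**Step C1. The products depend continuously on the point in operator norm.** This step turns smoothness into an estimate. In a chart with model space $E$, the tangent spaces near $p$ are identified with $E$, and $f(q,x,y,z)=\{xyz\}_q$ is smooth and trilinear in $(x,y,z)$. The trilinear map $\{\dots\}_q$ is the mixed partial derivative $D_xD_yD_zf(q,0,0,0)$, so it depends continuously on $q$ in the norm of bounded trilinear maps. Let $\eta=\eta(p,q)$ be the norm of $\{\dots\}_q-\{\dots\}_p$ with respect to $\|\cdot\|_p$, which is equivalent to the norm of $E$. Then $\eta\to0$ as $q\to p$; take $q$ so near that $\eta<1$.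

**Step C2. Comparison of the norms.** This step proves (7) and uniqueness from the $C^*$-condition alone. Let $c=\sup\|x\|_q$ and $d=\inf\|x\|_q$ over $\|x\|_p=1$. Both norms induce the topology of $E$, so $0<d\le c<\infty$. For $\|x\|_p=1$ we have $\|\{xxx\}_p\|_p=1$, hence $1-\eta\le\|\{xxx\}_q\|_p\le1+\eta$, and
$$\|x\|_q^3=\|\{xxx\}_q\|_q\le c\,\|\{xxx\}_q\|_p\le c(1+\eta),\qquad\|x\|_q^3\ge d\,\|\{xxx\}_q\|_p\ge d(1-\eta).$$
Taking the supremum in the first and the infimum in the second, $c^3\le c(1+\eta)$ and $d^3\ge d(1-\eta)$, that is, $c^2\le1+\eta$ and $d^2\ge1-\eta$. This is (7). For uniqueness, apply the same argument to two JB\*-norms for one product, possibly with different complex structures, which the argument does not use. Then $\eta=0$, so $c\le1\le d$, and the norms agree.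

**Step C3. The commutative case.** This step produces complex-linear maps of small distortion between nearby tangent spaces. In a chart around $p$ put $T=\frac12(1-J_qJ_p)$. Since $J_p^2=J_q^2=-1$,
$$J_qT=\tfrac12(J_q+J_p)=TJ_p,$$
and $T\to\frac12(1-J_p^2)=\mathrm{id}$ as $q\to p$. So for $q$ near $p$, $T$ is invertible and is a complex-linear isomorphism $(E,J_p,\|\cdot\|_p)\to(E,J_q,\|\cdot\|_q)$. By (7), $\|T\|$ is at most $(1+\eta)^{1/2}$ times its norm on $(E,\|\cdot\|_p)$, and $\|T^{-1}\|$ is at most $(1-\eta)^{-1/2}$ times its norm there; all these tend to $1$. Hence $\|T\|\,\|T^{-1}\|<2$ for $q$ near $p$.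

Transporting the sup norm of $C_0(\Omega_p)$ to $T_p\mathcal M$ by the given isomorphism yields a JB\*-norm for $\{\dots\}_p$, and by uniqueness it is $\|\cdot\|_p$. So $(E,J_p,\|\cdot\|_p)$ is isometric to $C_0(\Omega_p)$, and likewise for $q$. We use Cambern's theorem (Proc. AMS 18 (1967)): if $T:C_0(\Omega)\to C_0(\Omega')$ is an isomorphism with $\|T\|\,\|T^{-1}\|<2$, then $\Omega,\Omega'$ are homeomorphic. Hence $\Omega_p\cong\Omega_q$. A homeomorphism induces a $*$-isomorphism $C_0(\Omega_p)\cong C_0(\Omega_q)$, so the members at $p$ and $q$ are isomorphic. Thus the isomorphism class is locally constant, and it is constant because $\mathcal M$ is connected. $\blacksquare$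

In the counterexample of Theorem A the complex structure is the same at all points, so by (7) the identity of $E$ is a complex-linear map between the members at parameters $r$ and $s$ with $\|\mathrm{id}\|\,\|\mathrm{id}^{-1}\|\to1$ as $s\to r$. Nearby members are therefore arbitrarily Banach–Mazur close, yet they are non-isomorphic whenever $|r|\ne|s|$.
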